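\title{Infinite projective dimension of the residue field of an absolute integral closure}

\begin{abstract}
Let $R$ be a Noetherian complete local domain containing $\mathbb{Q}$, and let $R^+$ be its absolute integral closure, a local ring. We study the projective dimension of the residue field of $R^+$. It is $0$ if $\dim R=0$ and $2$ if $\dim R=1$. If $\dim R\ge 2$ and $|R|\ge\aleph_r$ with $r\ge1$, it is at least $r+2$. In particular it is infinite for $R=K[[x,y]]$ when $K$ is a field of characteristic zero with $|K|\ge\aleph_\omega$, so it is not finite in general. The proof combines the ramification of square roots of prime elements with a counting argument inside a free resolution.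
\end{abstract}

\section{The question and the answer}

Let $R$ be an integral domain. Its \emph{absolute integral closure} $R^+$ is the integral closure of $R$ in an algebraic closure of its field of fractions. Every monic polynomial over $R^+$ splits into linear factors over $R^+$; in particular every element of $R^+$ is a square. If $(R,\mathfrak m)$ is a Noetherian local domain that is Henselian, for instance complete, then $R^+$ is a local ring by a theorem of Artin, and we write $\mathfrak m_{R^+}$ for its maximal ideal. For a module $M$ over a ring $B$, the \emph{projective dimension} $\operatorname{pd}_B(M)$ is the least $N$ for which there is an exact sequence $0\to P_N\to\dots\to P_0\to M\to 0$ with all $P_j$ projective, and it is $\infty$ if there is no such $N$. The following question is posed in \cite{source}.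

\begin{quote}
Let $(R,\mathfrak m)$ be a Noetherian complete local domain of equicharacteristic zero, that is, containing $\mathbb{Q}$. Is $\operatorname{pd}_{R^+}(R^+/\mathfrak m_{R^+})<\infty$?
\end{quote}

For a Noetherian local ring the residue field has finite projective dimension exactly when the ring is regular, so the question asks whether $R^+$ is regular in this homological sense. There are reasons to guess that it is. The ring $R$ is a finite extension of a power series ring $A$ over a field, and $R^+=A^+$, so the singularities of $R$ leave no trace in $R^+$. In dimensions zero and one a direct computation gives the values $0$ and $2$, whatever the residue field. One would guess a bound depending only on $\dim R$.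

The usual way to test such a guess is not available. Over a Noetherian local ring with residue field $k$ one reads $\operatorname{pd}(k)$ off the modules $\operatorname{Tor}_i(k,k)$. Here every element of $\mathfrak n=\mathfrak m_{R^+}$ is the square of an element of $\mathfrak n$, so $\operatorname{Tor}_1(R^+/\mathfrak n,R^+/\mathfrak n)=\mathfrak n/\mathfrak n^2=0$ in every dimension. What enters instead is the cardinality of $R$, and the guess is wrong. We work in ZFC; $|X|$ is the cardinality of $X$, the cardinals $\aleph_0<\aleph_1<\cdots$ are the first infinite cardinals in increasing order, and $\aleph_\omega$ is their supremum.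

\begin{theorem}\label{thm:lower}
Let $R$ be a Noetherian complete local domain containing $\mathbb{Q}$ with $\dim R\ge 2$. If $r\ge1$ is an integer and $|R|\ge\aleph_r$, then
\[
\operatorname{pd}_{R^+}(R^+/\mathfrak m_{R^+})\ge r+2 .
\]
Hence $\operatorname{pd}_{R^+}(R^+/\mathfrak m_{R^+})=\infty$ whenever $|R|\ge\aleph_\omega$. Moreover, the projective dimension is at least $3$ for every such $R$ of dimension at least $2$.
\end{theorem}

\begin{theorem}\label{thm:small}
Let $R$ be a Noetherian complete local domain containing $\mathbb{Q}$. Then $\operatorname{pd}_{R^+}(R^+/\mathfrak m_{R^+})$ equals $0$ if $\dim R=0$ and equals $2$ if $\dim R=1$.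
\end{theorem}

\begin{corollary}\label{cor:iff}
Let $R$ be a Noetherian complete local domain containing $\mathbb{Q}$. If $|R|\ge\aleph_\omega$, then $\operatorname{pd}_{R^+}(R^+/\mathfrak m_{R^+})<\infty$ if and only if $\dim R\le1$. If $2^{\aleph_0}\ge\aleph_\omega$, this equivalence holds for every such $R$.
\end{corollary}

The answer to the question is therefore no. Let $K$ be a field of characteristic zero with $|K|\ge\aleph_\omega$, for example $K=\mathbb{Q}(T_\lambda:\lambda\in\Lambda)$ with $|\Lambda|=\aleph_\omega$, and let $R=K[[x,y]]$. Then $|R|\ge\aleph_\omega$, and Theorem~\ref{thm:lower} gives $\operatorname{pd}_{R^+}(R^+/\mathfrak m_{R^+})=\infty$. For $\dim R\ge2$ and $|R|<\aleph_\omega$, which is possible only if $2^{\aleph_0}<\aleph_\omega$, we prove only the lower bound of Theorem~\ref{thm:lower}. We make no claim about flat dimension.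

The proof of Theorem~\ref{thm:lower} has an algebraic half and a combinatorial half. In dimension at least two, $A$ has $|R|$ pairwise non-associate prime elements $f$, and a product of square roots $\sqrt{f_1}\cdots\sqrt{f_r}$ stays outside every proper ideal of $R^+$ generated by elements that are unramified at $f_1,\dots,f_r$ (Section~\ref{sec:roots}). On the other side, a free resolution of the residue field contains many small pieces that are closed under all the constructions we need (Section~\ref{sec:closed}). If the resolution stops before degree $r+2$, a diagram chase through intersections of such pieces puts a product of $r$ square roots into an ideal that it must avoid. Section~\ref{sec:koszul} carries out the chase for $r=1$ and $r=2$, and Section~\ref{sec:general} for all $r$.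

\section{Reduction to a power series ring}\label{sec:setup}

We use the following textbook facts. A domain is \emph{normal} if it is integrally closed in its field of fractions.
\begin{itemize}
\item[(I1)] Let $A\subseteq T$ be an integral extension. Every prime of $A$ is the contraction of a prime of $T$ (lying over); a strict inclusion of primes of $T$ contracts to a strict inclusion (incomparability); a prime of $T$ is maximal if and only if its contraction is.
\item[(I2)] If moreover $T$ is a domain and $A$ is normal, then going-down holds, so $\operatorname{ht}(\mathfrak p\cap A)\le\operatorname{ht}\mathfrak p$ for every prime $\mathfrak p$ of $T$.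
\item[(I3)] If $S$ is a normal domain and $a$, an element of an extension field of $\operatorname{Frac}S$, is integral over $S$, then the minimal polynomial of $a$ over $\operatorname{Frac}S$ has coefficients in $S$.
\item[(I4)] If $A$ is a Noetherian normal domain and $L$ is a finite separable extension of $\operatorname{Frac}A$, then the integral closure of $A$ in $L$ is a finite $A$-module, hence a Noetherian normal domain.
\item[(I5)] If $T$ is a Noetherian normal domain, then $T_{\mathfrak p}$ is a discrete valuation ring for every prime $\mathfrak p$ of height one, and $T$ is the intersection of these rings $T_{\mathfrak p}$.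
\item[(H1)] If $N\ge1$, $\operatorname{pd}(M)\le N$, and $0\to Z\to P_{N-1}\to\dots\to P_0\to M\to0$ is exact with all $P_j$ projective, then $Z$ is projective.
\item[(H2)] Every projective module over a local ring, finitely generated or not, is free (Kaplansky).
\end{itemize}

From now on $R$ is a Noetherian complete local domain containing $\mathbb{Q}$, of dimension $d$, and
\[
B=R^+,\qquad \mathfrak n=\mathfrak m_{R^+}.
\]
By Cohen's structure theorem $R$ is a finite module over a subring $A=K[[y_1,\dots,y_d]]$, where $K$ is a field of characteristic zero. The ring $A$ is a Noetherian unique factorization domain, hence normal. Put $F=\operatorname{Frac}A$. An algebraic closure $\overline F$ of $\operatorname{Frac}R$ is also one of $F$, and an element of $\overline F$ is integral over $R$ if and only if it is integral over $A$. So $B=A^+$. The ring $B$ is normal with fraction field $\overline F$, and $\mathfrak n\cap A=\mathfrak m_A$ by (I1). For a finite extension $L$ of $F$ inside $\overline F$, the ring $B\cap L$ is the integral closure of $A$ in $L$, a Noetherian normal domain by (I4). Finally, if $d\ge1$ there are countably infinitely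 many monomials, so $|A|=|K|^{\aleph_0}$; and $R$ contains $A$ and is a quotient of some $A^m$. Hence
\begin{equation}\label{eq:card}
|R|=|A|=|K|^{\aleph_0}\ge2^{\aleph_0}\ge\aleph_1\qquad(d\ge1).
\end{equation}

To show that an element lies outside an ideal of the large ring $B$ we need linear maps from $B$ back to its Noetherian subrings. In characteristic zero the trace provides them.

\begin{lemma}\label{lem:trace}
Let $F\subseteq L\subseteq\overline F$ be a field. There is an $L$-linear map $\operatorname{tr}_L\colon\overline F\to L$ that is the identity on $L$ and maps $B$ into $B\cap L$.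
\end{lemma}

\begin{proof}
For $z\in\overline F$ choose a finite extension $M$ of $L$ containing $z$ and put $\operatorname{tr}_L(z)=[M:L]^{-1}\operatorname{Tr}_{M/L}(z)$. If $M\subseteq M'$, then $\operatorname{Tr}_{M'/L}(z)=[M':M]\operatorname{Tr}_{M/L}(z)$, so the value does not depend on $M$. Any two elements lie in a common $M$, so the map is $L$-linear, and it is the identity on $L$. If $z\in B$, then $\operatorname{Tr}_{M/L}(z)$ is a sum of conjugates of $z$ over $L$, each integral over $A$, and $[M:L]^{-1}\in\mathbb{Q}\subseteq A$. So $\operatorname{tr}_L(z)\in B$.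
\end{proof}

\begin{lemma}\label{lem:regular}
Let $d\ge2$. If $b,c\in B$ satisfy $y_2b=y_1c$, then $b\in y_1B$.
\end{lemma}

\begin{proof}
Put $q=b/y_1=c/y_2$ and $T=B\cap F(b,c)$. Let $\mathfrak p$ be a prime of $T$ of height one. By (I2), $\mathfrak p\cap A$ has height at most one, so it does not contain $(y_1,y_2)A$, which tops the chain of primes $0\subset y_1A\subset(y_1,y_2)A$. Thus $y_1$ or $y_2$ is a unit of $T_{\mathfrak p}$, and $q\in T_{\mathfrak p}$. By (I5), $q\in T\subseteq B$.
\end{proof}

Since $B$ is a domain and $y_1,y_2\in\mathfrak n$, the lemma says that $y_1,y_2$ is a regular sequence on $B$. This sequence is the source of the summand $2$ in the bound $r+2$.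

\section{Dimensions zero and one}\label{sec:small}

\begin{proof}[Proof of Theorem~\ref{thm:small}]
If $d=0$, then $R$ and $B$ are fields, $\mathfrak n=0$, and the projective dimension is $0$.

Let $d=1$ and write $A=K[[t]]$. Choose $t_0=t$ and $t_{j+1}\in B$ with $t_{j+1}^2=t_j$. All $t_j$ lie in the prime ideal $\mathfrak n$, and $t_0B\subseteq t_1B\subseteq\cdots$. We claim that $\mathfrak n=\bigcup_jt_jB$. A prime of $B$ containing $t$ contracts to the maximal ideal $tA$, so it equals $\mathfrak n$ by (I1); hence $\mathfrak n$ is the radical of $tB$. Given $a\in\mathfrak n$, choose $j$ with $a^{2^j}\in tB$. Then $(a/t_j)^{2^j}=a^{2^j}/t\in B$, and $a/t_j\in B$ because $B$ is normal.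

Each $t_jB$ is free of rank one. Consider the sequence
\[
0\longrightarrow\bigoplus_{j\ge0}t_jB\xrightarrow{\ \alpha\ }\bigoplus_{j\ge0}t_jB\xrightarrow{\ \beta\ }\mathfrak n\longrightarrow0,
\]
where $\beta$ is the sum of the components and $\alpha((b_j)_j)=(b_j-b_{j-1})_j$ with $b_{-1}=0$. The map $\beta$ is onto by the claim, and $\beta\alpha=0$. The map $\alpha$ is injective because it preserves the first nonzero component. If $\beta((a_j)_j)=0$, then the partial sums $b_j=a_0+\dots+a_j\in t_jB$ vanish for large $j$, and $\alpha((b_j)_j)=(a_j)_j$. So the sequence is exact, and splicing it with $0\to\mathfrak n\to B\to B/\mathfrak n\to0$ gives $\operatorname{pd}_B(B/\mathfrak n)\le2$.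

Suppose $\operatorname{pd}_B(B/\mathfrak n)\le1$. Then $\mathfrak n$ is projective by (H1) and free by (H2). Two elements $a,b$ of $\mathfrak n$ satisfy the relation $b\cdot a-a\cdot b=0$, so a basis has one element, and $\mathfrak n=cB$ with $c\ne0$. Write $c=s^2$. Then $s\in\mathfrak n$, say $s=cb$, so $c=c^2b^2$ and $1=cb^2\in\mathfrak n$, a contradiction.
\end{proof}

The upper bound rests on one fact: $\mathfrak n$ is a countable increasing union of principal ideals. This is so because $K[[t]]$ has, up to units, a single prime element, and the roots of that element generate $\mathfrak n$.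

\section{Square roots of prime elements}\label{sec:roots}

From here on $d\ge2$. Now $A$ has many prime elements. Let
\[
E=\{\,y_1-g:\ g\in y_2K[[y_2]]\,\}\subseteq\mathfrak m_A .
\]
The substitution $y_1\mapsto g$ gives $A/(y_1-g)\cong K[[y_2,\dots,y_d]]$, so every element of $E$ is prime. It sends $y_1-g'$ to $g-g'$, so no element of $E$ divides another one. By \eqref{eq:card}, $|E|=|K|^{\aleph_0}=|R|$. For each $f\in E$ fix $u_f\in B$ with $u_f^2=f$; then $u_f\in\mathfrak n$.

Adjoining $u_f$ ramifies the prime $f$, whereas a given element $a\in B$ can ramify only the finitely many primes that divide its discriminant. Recall that the discriminant of a monic polynomial $p$ with roots $\alpha_1,\dots,\alpha_m$ is $\operatorname{disc}(p)=\prod_{i<j}(\alpha_i-\alpha_j)^2$. It is a universal integer polynomial in the coefficients of $p$, so it is compatible with ring homomorphisms, and over a field it is nonzero exactly when $p$ has no repeated root. For $a\in B$ let $p_a$ be the minimal polynomial of $a$ over $F$. It lies in $A[X]$ by (I3) and is separable, so $\delta_a=\operatorname{disc}(p_a)$ is a nonzero element of $A$, and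
\[
D(a)=\{\,f\in E:\ f\mid\delta_a\,\}
\]
is a finite set by unique factorization.

\begin{lemma}\label{lem:unram}
Let $a_1,\dots,a_q\in B$, let $L=F(a_1,\dots,a_q)$ and $T=B\cap L$. Let $f\in E$ with $f\notin D(a_l)$ for all $l$. If $\mathfrak p$ is a prime of $T$ of height one containing $f$, then $\mathfrak p\cap A=fA$ and $\mathfrak pT_{\mathfrak p}=fT_{\mathfrak p}$.
\end{lemma}

\begin{proof}
By (I2) the prime $\mathfrak p\cap A$ has height at most one, and it contains the nonzero prime $fA$, so the two are equal. Let $A'=A_{fA}$, a discrete valuation ring with uniformizer $f$ in which every $\delta_{a_l}$ is a unit. Put $S_l=A'[a_1,\dots,a_l]$ for $0\le l\le q$, a domain that is a finite $A'$-module.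

First, suppose that $S_l/fS_l$ is a finite product of fields. Every maximal ideal $\mathfrak q$ of $S_l$ contains $f$ by (I1), and $(S_l)_{\mathfrak q}/f(S_l)_{\mathfrak q}$ is a localization of $S_l/fS_l$ at a prime, hence a field. So $(S_l)_{\mathfrak q}$ is a Noetherian local domain with maximal ideal generated by $f$, that is, a discrete valuation ring with uniformizer $f$. In particular $S_l$ is normal.

Next we show by induction on $l$ that $S_l/fS_l$ is a finite product of fields. For $l=0$ it is the residue field of $A'$. Assume the claim for $l$, so that $S_l$ is normal, and let $h$ be the minimal polynomial of $a=a_{l+1}$ over $\operatorname{Frac}S_l$. By (I3), $h\in S_l[X]$, and division by the monic polynomial $h$ shows $S_{l+1}\cong S_l[X]/(h)$. The roots of $h$ are among the roots of $p_a$, so $\delta_a/\operatorname{disc}(h)$ is a product of differences of roots of $p_a$. It is therefore integral over $S_l$, and it lies in $\operatorname{Frac}S_l$, so it lies in $S_l$. Thus $\operatorname{disc}(h)$ divides a unit and is a unit of $S_l$. Writing $S_l/fS_l=\prod_ik_i$, we get $S_{l+1}/fS_{l+1}=\prod_ik_i[X]/(h_i)$, where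 the image $h_i$ of $h$ has nonzero discriminant and so is a product of distinct irreducible factors. Each $k_i[X]/(h_i)$ is then a finite product of fields.

So $S_q$ is normal, integral over $A'$, and has fraction field $L$: it is the integral closure of $A'$ in $L$. Integral closure commutes with localization, so $S_q=(A\setminus fA)^{-1}T$. Since $\mathfrak p\cap A=fA$, the ring $T_{\mathfrak p}$ is the localization of $S_q$ at the prime $\mathfrak pS_q$, which lies over $fA'$ and is therefore maximal. By the first step $f$ is a uniformizer of $T_{\mathfrak p}$.
\end{proof}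

\begin{proposition}\label{prop:key}
Let $a_1,\dots,a_q\in\mathfrak n$, and let $f_1,\dots,f_r\in E$ be distinct, $r\ge1$, with $f_i\notin D(a_l)$ for all $i$ and $l$. Then $u_{f_1}\cdots u_{f_r}\notin(a_1,\dots,a_q)B$.
\end{proposition}

\begin{proof}
Let $L$ and $T$ be as in Lemma~\ref{lem:unram}, and put $x=u_{f_1}\cdots u_{f_r}$ and $g=x^2=f_1\cdots f_r$. We construct a $T$-linear map $\varphi\colon B\to T$ with $\varphi(x)=1$. This suffices: if $x=\sum_la_lb_l$ with $b_l\in B$, then $1=\sum_la_l\varphi(b_l)\in\mathfrak n$, which is false.

For a prime $\mathfrak p$ of $T$ of height one let $v_{\mathfrak p}$ be the valuation of $T_{\mathfrak p}$, with value group $\mathbb{Z}$. If $f_i\in\mathfrak p$, then by Lemma~\ref{lem:unram} $v_{\mathfrak p}(f_i)=1$, and $f_j\notin f_iA=\mathfrak p\cap A$ for $j\ne i$. So $v_{\mathfrak p}(g)\le1$ for every $\mathfrak p$. A prime of $T$ lying over $f_1A$ exists and has height one by (I1), and there $g$ has value $1$. Hence $g$ is not a square in $L$, and $L'=L(x)$ has the basis $1,x$ over $L$.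

Let $z=c_0+c_1x\in B\cap L'$ with $c_0,c_1\in L$. We claim that $c_1\in T$, and we may assume $c_1\ne0$. The conjugate $z'=c_0-c_1x$ is integral over $A$ as well, so $c_1x=(z-z')/2\in B$ and $c_1^2g\in B\cap L=T$. For every $\mathfrak p$ this gives $2v_{\mathfrak p}(c_1)\ge-v_{\mathfrak p}(g)\ge-1$, so the integer $v_{\mathfrak p}(c_1)$ is nonnegative, and $c_1\in T$ by (I5). Now let $\varphi(b)$ be the coefficient of $x$ in $\operatorname{tr}_{L'}(b)$. By Lemma~\ref{lem:trace}, $\varphi$ is $T$-linear, maps $B$ into $T$, and sends $x$ to $1$.
\end{proof}

\begin{remark}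
Each hypothesis is needed. For $a=u_f$ we have $p_a=X^2-f$ and $\delta_a=4f$, so $f\in D(a)$, and indeed $u_f\in aB$. If a prime is repeated, then $u_fu_f=f\in(y_1,y_2)B$ although $D(y_1)=D(y_2)=\emptyset$. For $a=1\notin\mathfrak n$ we have $D(a)=\emptyset$ and $aB=B$.
\end{remark}

\begin{remark}
The case $r=1$ shows that $\mathfrak n$ cannot be generated by fewer than $|R|$ elements, in contrast with dimension one. Indeed, if $G\subseteq\mathfrak n$ and $|G|<|R|$, then $\bigcup_{a\in G}D(a)$ has at most $\max(|G|,\aleph_0)<|E|$ elements, and $u_f\notin GB$ for any $f\in E$ outside this union.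
\end{remark}

\section{Closed subsets of a free resolution}\label{sec:closed}

Suppose $\operatorname{pd}_B(B/\mathfrak n)\le N$ with $N\ge1$. Build a free resolution of $B/\mathfrak n$ that starts with $P_0=B$, and stop at degree $N-1$. The last kernel is projective by (H1) and free by (H2). So there is a free resolution with $P_0=B$ and $P_j=0$ for $j>N$. Since $|E|=|R|$, the bound in Theorem~\ref{thm:lower} follows from the next statement.

\begin{proposition}\label{prop:main}
Let $\dots\to P_2\xrightarrow{\partial}P_1\xrightarrow{\partial}P_0=B\to B/\mathfrak n\to0$ be a free resolution. If $r\ge1$ and $|E|\ge\aleph_r$, then $P_{r+2}\ne0$.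
\end{proposition}

Fix such a resolution $P$ for the rest of the paper, and fix a basis $X_j$ of $P_j$, where $X_0=\{\epsilon\}$ and $\epsilon$ is the element $1$ of $P_0=B$. The difficulty is that we know nothing about $P$ beyond exactness. We can, however, cut out of $P$ small pieces in which everything we want to do can still be done: take boundaries, solve $\partial w=z$, pass from $a$ to $D(a)$ and from $f$ to $u_f$. A small piece misses most elements of $E$, and Proposition~\ref{prop:key} then limits what the piece can generate.

Let $\Omega$ be the disjoint union of $B$ and the sets $X_j$, $j\ge0$. For $z=\sum_{b\in X_j}s_bb\in P_j$ let $\operatorname{supp}(z)\subseteq\Omega$ be the finite set consisting of the basis elements $b$ with $s_b\ne0$ and of their coefficients $s_b$. For every $j\ge0$ and every nonzero $z\in\partial P_{j+1}$ fix, once and for all, an element $w(z)\in P_{j+1}$ with $\partial w(z)=z$.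

\begin{definition}
A subset $C\subseteq\Omega$ is \emph{closed} if the following hold.
\begin{itemize}
\item[(C1)] $\epsilon,0,1,y_1,y_2\in C$, and if $a,a'\in C\cap B$, then $a-a'\in C$ and $aa'\in C$.
\item[(C2)] If $b\in C\cap X_j$ with $j\ge1$, then $\operatorname{supp}(\partial b)\subseteq C$.
\item[(C3)] If $0\ne z\in\partial P_{j+1}$ and $\operatorname{supp}(z)\subseteq C$, then $\operatorname{supp}(w(z))\subseteq C$.
\item[(C4)] If $a\in C\cap B$, then $D(a)\subseteq C$.
\item[(C5)] If $f\in C\cap E$, then $u_f\in C$.
\end{itemize}
\end{definition}

The preimages $w(z)$ are chosen in advance, rather than merely required to exist in $C$, so that intersections of closed sets are closed.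

\begin{lemma}\label{lem:closure}
The set $\Omega$ is closed, and intersections of closed sets are closed. Every $Y\subseteq\Omega$ lies in a smallest closed set $\operatorname{cl}(Y)$. If $Y\subseteq Y'$, then $\operatorname{cl}(Y)\subseteq\operatorname{cl}(Y')$, and $|\operatorname{cl}(Y)|\le\max(|Y|,\aleph_0)$.
\end{lemma}

\begin{proof}
Conditions (C1)--(C5) form a family of rules ``if $\Phi\subseteq C$, then $\Psi\subseteq C$'' with finite sets $\Phi,\Psi\subseteq\Omega$ that do not depend on $C$. Such rules hold for $\Omega$ and pass to intersections, so $\operatorname{cl}(Y)$ is the intersection of all closed sets containing $Y$, and it is monotone in $Y$. A finite set $\Phi$ is the premise of only finitely many rules; for (C3) this holds because an element $z$ with $\operatorname{supp}(z)=\Phi$ is determined by assigning to each basis element in $\Phi$ a coefficient in $\Phi$. Put $Y_0=Y$, and let $Y_{n+1}$ be the union of $Y_n$ with the conclusions of all rules whose premise lies in $Y_n$. A set of cardinality at most $\kappa=\max(|Y|,\aleph_0)$ has at most $\kappa$ finite subsets, so $|Y_n|\le\kappa$ for all $n$ by induction.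 The union of the $Y_n$ is closed, since premises are finite, so it contains $\operatorname{cl}(Y)$, and it has at most $\kappa$ elements.
\end{proof}

A closed set $C$ determines two pieces of $P$. By (C1), $B_C=C\cap B$ is a subring of $B$. Let
\[
P_j(C)=\bigoplus_{b\in C\cap X_j}B_C\,b=\{z\in P_j:\operatorname{supp}(z)\subseteq C\},\qquad P^C_j=\bigoplus_{b\in C\cap X_j}B\,b .
\]
By (C2), $P^C$ is a subcomplex of $P$, and for $b\in C\cap X_1$ the element $\partial b\in B$ lies in $\mathfrak n\cap C$, so that
\begin{equation}\label{eq:image}
\partial P_1^C\subseteq(\mathfrak n\cap C)B .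
\end{equation}
By (C3),
\begin{equation}\label{eq:solve}
P_j(C)\cap\partial P_{j+1}\subseteq\partial P_{j+1}(C).
\end{equation}
Thus $P(C)$ is a free resolution of $B_C/(\mathfrak n\cap C)$ over the small ring $B_C$, and $P^C$ is its base change to $B$. We do not know that $P^C$ is exact, and we shall not need it.

A bar denotes reduction modulo $(y_1,y_2)B$. So $\overline P_j=P_j/(y_1,y_2)P_j$ is free over $\overline B=B/(y_1,y_2)B$ on the basis $X_j$, and $\overline P^C_j$ is the submodule spanned by $C\cap X_j$; these form a subcomplex $\overline P^C$ of $\overline P$. Submodules spanned by subsets of one basis intersect as the subsets do. For closed sets $C,C_1',\dots,C_m'$ this gives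
\begin{equation}\label{eq:distr}
\overline P^{C}\cap\sum_{i=1}^m\overline P^{C_i'}=\sum_{i=1}^m\overline P^{C\cap C_i'},
\end{equation}
because in degree $j$ both sides are spanned by the elements of $X_j$ in $C\cap\bigcup_iC_i'$. This identity is what moves the argument from large pieces of $P$ to small ones.

\section{Koszul families and the cases $r=1,2$}\label{sec:koszul}

To prove $P_{r+2}\ne0$ we need a candidate for a nonzero element. In a regular local ring of dimension $m$ the Koszul complex on $m$ generators of the maximal ideal resolves the residue field, and its top generator shows that degree $m$ is reached. Here the Koszul complex on any elements $v_1,\dots,v_m\in\mathfrak n$ still maps to $P$, and the image of its top generator is our candidate.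

Put $[m]=\{1,\dots,m\}$ and $[0]=\emptyset$. For $w\in W\subseteq[m]$ let $\operatorname{sgn}(w,W)=(-1)^{\#\{t\in W:\,t<w\}}$. A \emph{Koszul family} for $v_1,\dots,v_m\in\mathfrak n$ is a family of elements $e_W\in P_{|W|}$, $W\subseteq[m]$, with $e_\emptyset=\epsilon$ and
\begin{equation}\label{eq:koszul}
\partial e_W=\sum_{w\in W}\operatorname{sgn}(w,W)\,v_w\,e_{W\setminus\{w\}}\qquad(W\ne\emptyset).
\end{equation}
We write $e_{23}$ for $e_{\{2,3\}}$, and so on.

\begin{lemma}\label{lem:family}
Let $v_1,\dots,v_m\in\mathfrak n$, and let $\Gamma_W$, $W\subseteq[m]$, be closed sets such that $\Gamma_{W'}\subseteq\Gamma_W$ for $W'\subseteq W$ and $v_w\in\Gamma_W$ for $w\in W$. Then there is a Koszul family for $v_1,\dots,v_m$ with $e_W\in P_{|W|}(\Gamma_W)$ for all $W$.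
\end{lemma}

\begin{proof}
We use induction on $|W|$, starting from $\epsilon\in P_0(\Gamma_\emptyset)$. Let $W\ne\emptyset$ and let $z$ be the right side of \eqref{eq:koszul}. The elements $e_{W\setminus\{w\}}$ lie in the $B_{\Gamma_W}$-module $P_{|W|-1}(\Gamma_W)$ and the $v_w$ lie in $B_{\Gamma_W}$, so $z\in P_{|W|-1}(\Gamma_W)$. If $W=\{w\}$, then $z=v_w\in\mathfrak n=\partial P_1$. If $|W|\ge2$, then for $w<w'$ in $W$ the term $v_wv_{w'}e_{W\setminus\{w,w'\}}$ occurs in $\partial z$ with the coefficient
\[
\operatorname{sgn}(w,W)\operatorname{sgn}(w',W\setminus\{w\})+\operatorname{sgn}(w',W)\operatorname{sgn}(w,W\setminus\{w'\}).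
\]
Removing $w$ changes the sign of $w'$, and removing $w'$ does not change the sign of $w$, so this coefficient is $0$. Thus $\partial z=0$, and $z\in\partial P_{|W|}$ by exactness. In both cases \eqref{eq:solve} provides $e_W$.
\end{proof}

The last two members of our sequences will always be $y_1$ and $y_2$. The next proposition translates Proposition~\ref{prop:key} into the statement that a certain cycle of degree two in $\overline P^C$ is not a boundary. To see what to expect, let $J=(\mathfrak n\cap C)B$ and imagine that $P^C$ resolves $B/J$. By Lemma~\ref{lem:regular} the Koszul complex on $y_1,y_2$ resolves $\overline B$, so $H_2(\overline P^C)=\operatorname{Tor}_2(B/J,\overline B)$ would be the second Koszul homology of $y_1,y_2$ on $B/J$, which is $B/J$ since $y_1,y_2\in J$. An element $x\notin J$ should therefore give a nonzero class in degree two. The proof below obtains this without exactness of $P^C$.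

\begin{proposition}\label{prop:obstruction}
Let $C$ be closed, and let $e',e''\in P_1^C$ and $e\in P_2^C$ satisfy $\partial e'=y_1$, $\partial e''=y_2$ and $\partial e=y_1e''-y_2e'$. If $r\ge1$ and $f_1,\dots,f_r\in E\setminus C$ are distinct, then $u_{f_1}\cdots u_{f_r}\,\overline e\notin\partial\overline P_3^C$.
\end{proposition}

\begin{proof}
Put $x=u_{f_1}\cdots u_{f_r}$ and suppose $x\overline e=\partial\overline w$ with $w\in P_3^C$. Then $xe-\partial w\in P_2^C$ has all its coefficients in $(y_1,y_2)B$, so
\[
xe=\partial w+y_1g_1+y_2g_2\qquad\text{with }g_1,g_2\in P_2^C .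
\]
Applying $\partial$ and collecting terms gives
\[
y_1\,(xe''-\partial g_1)=y_2\,(xe'+\partial g_2)
\]
in the free module $P_1^C$. Lemma~\ref{lem:regular}, applied to each coordinate, gives $h\in P_1^C$ with $xe'+\partial g_2=y_1h$. Applying $\partial$ again gives $xy_1=y_1\partial h$, so $x=\partial h$ because $B$ is a domain. By \eqref{eq:image}, $x\in(a_1,\dots,a_q)B$ for some $a_l\in\mathfrak n\cap C$. By (C4), $D(a_l)\subseteq C$, so $f_i\notin D(a_l)$ for all $i$ and $l$. This contradicts Proposition~\ref{prop:key}.
\end{proof}

\begin{example}[the case $r=1$]
Suppose $P_3=0$. The set $C=\operatorname{cl}(\emptyset)$ is countable and $E$ is not, so there is $f\in E\setminus C$. Let $(v_1,v_2,v_3)=(u_f,y_1,y_2)$, and apply Lemma~\ref{lem:family} with $\Gamma_W=C$ if $1\notin W$ and $\Gamma_W=\Omega$ if $1\in W$. Since $e_{123}\in P_3=0$,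
\[
0=\partial e_{123}=u_fe_{23}-y_1e_{13}+y_2e_{12},
\]
so $u_f\overline e_{23}=0\in\partial\overline P^C_3$. But $e_2,e_3,e_{23}$ lie in $P^C$, and Proposition~\ref{prop:obstruction} forbids this. Reduction modulo $(y_1,y_2)$ has removed the elements $e_{12}$ and $e_{13}$, over which we have no control.
\end{example}

\begin{example}[the case $r=2$]\label{ex:two}
Suppose $P_4=0$. One closed set is no longer enough, since we must descend from degree four to degree two in two steps. Suppose we have $f_1,f_2\in E$ with
\begin{equation}\label{eq:pair}
f_1\notin C_1=\operatorname{cl}(\{f_2\}),\qquad f_2\notin C_2=\operatorname{cl}(\{f_1\}).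
\end{equation}
Let $(v_1,\dots,v_4)=(u_{f_1},u_{f_2},y_1,y_2)$. By (C5), $v_2\in C_1$ and $v_1\in C_2$, so Lemma~\ref{lem:family} applies when $\Gamma_W$ is the intersection of the $C_i$ with $i\in\{1,2\}\setminus W$, the empty intersection being $\Omega$. Since $e_{1234}=0$,
\[
0=\partial\overline e_{1234}=v_1\overline e_{234}-v_2\overline e_{134}.
\]
Here $\overline e_{234}\in\overline P^{C_1}_3$ and $\overline e_{134}\in\overline P^{C_2}_3$, so the element $b=v_1\overline e_{234}=v_2\overline e_{134}$ lies in $\overline P_3^{C_1\cap C_2}$ by \eqref{eq:distr}. Its boundary is $\partial b=v_1v_2\overline e_{34}$. Neither $f_1$ nor $f_2$ lies in $C_1\cap C_2$, which contains the supports of $e_3,e_4,e_{34}$, so Proposition~\ref{prop:obstruction} is violated.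
\end{example}

Condition \eqref{eq:pair} is forced by this argument: $C_1$ must contain $f_2$ to contain $e_{234}$, and $C_2$ must contain $f_1$, while $C_1\cap C_2$ must contain neither. It remains to find such configurations, and to repeat the step of Example~\ref{ex:two} $r$ times.

\section{Free sets and the general case}\label{sec:general}

\begin{lemma}\label{lem:free}
Let $r\ge1$, let $E'$ be a set with $|E'|\ge\aleph_r$, and let $c$ assign to each $Y\subseteq E'$ a set $c(Y)$ such that $Y\subseteq c(Y)$, $|c(Y)|\le\max(|Y|,\aleph_0)$, and $c(Y)\subseteq c(Y')$ for $Y\subseteq Y'$. Then there are $f_1,\dots,f_r\in E'$ with $f_i\notin c(\{f_j:j\ne i\})$ for all $i$.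
\end{lemma}

\begin{proof}
We use induction on $r$. For $r=1$, the set $c(\emptyset)$ is countable and $E'$ is not. Let $r\ge2$. Choose $Y\subseteq E'$ with $|Y|=\aleph_{r-1}$. Then $|c(Y)|\le\aleph_{r-1}<|E'|$, so there is $f_r\in E'\setminus c(Y)$. The assignment $c'(Z)=c(Z\cup\{f_r\})$ for $Z\subseteq Y$ has the same three properties, and induction gives $f_1,\dots,f_{r-1}\in Y$ with $f_i\notin c'(\{f_j:j<r,\ j\ne i\})=c(\{f_j:j\ne i\})$ for $i<r$. Finally $f_r\notin c(Y)\supseteq c(\{f_1,\dots,f_{r-1}\})$.
\end{proof}

\begin{remark}
For $r=2$ the cardinal $\aleph_2$ in the lemma cannot be lowered. Let $E'$ be the set of countable ordinals, of cardinality $\aleph_1$, and let $c(Y)$ be the set of ordinals $\alpha$ with $\alpha\le\beta$ for some $\beta\in Y$. The three properties hold, and of any two elements of $E'$ one lies in $c$ of the other.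
\end{remark}

\begin{proof}[Proof of Proposition~\ref{prop:main}]
Suppose $P_{r+2}=0$. By Lemmas~\ref{lem:closure} and~\ref{lem:free} there are $f_1,\dots,f_r\in E$ with
\[
f_i\notin C_i=\operatorname{cl}(\{f_j:j\ne i\})\qquad(1\le i\le r).
\]
Since $f_j\in C_i$ for $j\ne i$, the $f_i$ are distinct. For $S\subseteq[r]$ let $C_S=\bigcap_{i\in S}C_i$, with $C_\emptyset=\Omega$; these sets are closed, and $C_S\cap C_{S'}=C_{S\cup S'}$. Write $\overline P^S$ for $\overline P^{C_S}$.

Let $v_i=u_{f_i}$ for $i\le r$, $v_{r+1}=y_1$, $v_{r+2}=y_2$, and put $\Gamma_W=C_{[r]\setminus W}$ for $W\subseteq[r+2]$. If $W'\subseteq W$, then $\Gamma_{W'}$ is an intersection over a larger index set, so $\Gamma_{W'}\subseteq\Gamma_W$. Let $w\in W$. If $w>r$, then $v_w\in\Gamma_W$ by (C1). If $w\le r$, then $f_w\in C_i$ for all $i\in[r]\setminus W$, because $i\ne w$; so $f_w\in\Gamma_W$, and $v_w\in\Gamma_W$ by (C5). Lemma~\ref{lem:family} gives a Koszul family with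
\begin{equation}\label{eq:place}
e_W\in P_{|W|}(C_{[r]\setminus W}),\qquad\text{hence}\qquad\overline e_W\in\overline P^{\,[r]\setminus W}.
\end{equation}

For $0\le k\le r$ let $W_k=\{k+1,\dots,r+2\}$, so that $[r]\setminus W_k=[k]$, and put
\[
z_k=v_1\cdots v_k\,\overline e_{W_k}\in\overline P^{\,[k]}_{r+2-k},\qquad U_k=\sum_{i=k+1}^r\overline P^{\,[k]\cup\{i\}} .
\]
As $k$ grows, $z_k$ drops one degree, gains one square root as a factor, and moves into a smaller piece of $\overline P$. We prove by induction on $k$ that
\begin{equation}\label{eq:claim}
z_k\in\partial\overline P^{\,[k]}_{r+3-k}+U_k .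
\end{equation}
The error term $U_k$ is needed because $z_k$ is a cycle only modulo $U_k$, and it disappears at the end, since $U_r=0$.

For $k=0$ we have $z_0=\overline e_{[r+2]}=0$, because $P_{r+2}=0$. Let $0\le k<r$ and assume \eqref{eq:claim}. Split $U_k=\overline P^{\,[k+1]}+V_k$, where $V_k=\sum_{i=k+2}^r\overline P^{\,[k]\cup\{i\}}$ is a subcomplex of $\overline P$, and write
\[
z_k=\partial a+b+c,\qquad a\in\overline P^{\,[k]}_{r+3-k},\quad b\in\overline P^{\,[k+1]}_{r+2-k},\quad c\in V_k .
\]
Then $\partial z_k\in\partial b+V_k$. On the other hand, $k+1$ is the least element of $W_k$ and $y_1,y_2$ act as zero on $\overline P$, so \eqref{eq:koszul} gives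
\[
\partial z_k=z_{k+1}+v_1\cdots v_k\sum_{i=k+2}^r\operatorname{sgn}(i,W_k)\,v_i\,\overline e_{W_k\setminus\{i\}} .
\]
By \eqref{eq:place}, $\overline e_{W_k\setminus\{i\}}\in\overline P^{\,[k]\cup\{i\}}$, so the sum lies in $V_k$. Comparing the two expressions, $z_{k+1}-\partial b\in V_k$. Both $z_{k+1}$ and $\partial b$ lie in $\overline P^{\,[k+1]}$, so by \eqref{eq:distr}
\[
z_{k+1}-\partial b\in\overline P^{\,[k+1]}\cap V_k=\sum_{i=k+2}^r\overline P^{\,[k+1]\cup\{i\}}=U_{k+1}.
\]
This is \eqref{eq:claim} for $k+1$.

For $k=r$, \eqref{eq:claim} says $u_{f_1}\cdots u_{f_r}\,\overline e_{\{r+1,r+2\}}\in\partial\overline P_3^{\,[r]}$. Take $C=C_{[r]}$, $e'=e_{\{r+1\}}$, $e''=e_{\{r+2\}}$ and $e=e_{\{r+1,r+2\}}$. These elements lie in $P^C$ by \eqref{eq:place} and have the boundaries required in Proposition~\ref{prop:obstruction} by \eqref{eq:koszul}, and $f_i\notin C$ because $C\subseteq C_i$. This contradicts Proposition~\ref{prop:obstruction}.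
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
If $|R|\ge\aleph_r$ and $\operatorname{pd}_B(B/\mathfrak n)\le r+1$, then the resolution constructed at the start of Section~\ref{sec:closed} with $N=r+1$ has $P_{r+2}=0$, contrary to Proposition~\ref{prop:main}. If $|R|\ge\aleph_\omega$, the bound holds for all $r$, so the projective dimension is infinite. By \eqref{eq:card} the bound always holds for $r=1$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:iff}]
If $\dim R\le1$, the projective dimension is finite by Theorem~\ref{thm:small}, whatever $|R|$ is. If $\dim R\ge2$ and $|R|\ge\aleph_\omega$, it is infinite by Theorem~\ref{thm:lower}. If $2^{\aleph_0}\ge\aleph_\omega$, then every $R$ of dimension at least $2$ has $|R|\ge\aleph_\omega$ by \eqref{eq:card}.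
\end{proof}

\begin{remark}
The hypotheses of Theorem~\ref{thm:lower} enter as follows. Completeness makes $B$ local and gives the subring $A$, and with it a set $E$ of primes as large as $R$. Characteristic zero is used to divide by field degrees in Lemma~\ref{lem:trace} and by $2$ in Proposition~\ref{prop:key}, and for separability in (I4) and in $\delta_a\ne0$. The condition $\dim R\ge2$ is used for the set $E$ and for Lemma~\ref{lem:regular}; only the parameters $y_1,y_2$ play a role, whatever the dimension. By Theorem~\ref{thm:small} the bound fails in dimension one, where the projective dimension is $2$ for every $|R|$. The condition $|R|\ge\aleph_r$ is used only through Lemma~\ref{lem:free}.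
\end{remark}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Homological properties of the perfect and absolute integral closures of Noetherian domains},
doi:10.1007/s00208-009-0474-x,
\texttt{https://springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak s00208-009-0474-x.pdf}.

\end{thebibliography}
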